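\title{On-line packing of unit fractions in $H+H^{2/5+o(1)}$ bins}

\begin{abstract}
Items of size $1/w$, with $w$ a positive integer, arrive one at a time and must be placed irrevocably in bins of size one. Let $H$ be their total size, rounded up. On-line algorithms that use $H+O(\sqrt H)$ bins are known. We show that the square root is not the true order of the loss: an elementary argument with divisors gives $H+o(\sqrt H)$ bins, and an algorithm analyzed with the large sieve gives $H+H^{2/5+o(1)}$ bins.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In \emph{unit fractions bin packing} (UFBP) the input is a sequence $\sigma=\langle w_1,\dots,w_n\rangle$ of positive integers. Item $i$ has size $1/w_i$, and we call $w_i$ its \emph{window}. The items must be packed into bins of size $1$, and the number of bins is to be minimized. Put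
\[
s(\sigma)=\sum_{i=1}^n \frac1{w_i},\qquad H(\sigma)=\lceil s(\sigma)\rceil .
\]
No packing uses fewer than $H(\sigma)$ bins. For items of arbitrary size this bound is far from the truth: $n$ items of size $2/3$ need $n$ bins. For unit fractions it is almost exact, since off-line $H+1$ bins always suffice. The extra bin can be needed. For $\sigma=\langle 2,3,3,5,5,5,5\rangle$ the sizes are $15,10,10,6,6,6,6$ thirtieths and $H=2$; the bin that holds the item of size $\frac12$ can be filled to at most $\frac{27}{30}$, and the remaining $\frac{32}{30}$ or more do not fit in one bin. So $H$ measures the optimum to within one bin, and the quantity of interest is the additive loss: the number of bins used minus $H$.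

In the \emph{on-line} problem the items arrive in order, and each must be assigned irrevocably to a bin when it arrives. Neither $n$ nor $s(\sigma)$ is known in advance, and one fixed algorithm must handle every input.

The word ``window'' comes from \emph{windows scheduling} (WS). There the items are pages of equal length, broadcast on channels in unit time slots; consecutive appearances of page $i$ must be at most $w_i$ slots apart, all appearances of a page are on one channel, and the number of channels is to be minimized. Page $i$ needs at least a fraction $1/w_i$ of its channel, so WS is a restricted version of UFBP. The known bounds are as follows.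
\begin{itemize}
\item Off-line, UFBP can be solved with at most $H+1$ bins, while the best known algorithm for WS uses $H+O(\ln H)$ channels.
\item On-line, both problems have algorithms that use $H+O(\sqrt H)$ bins or channels; for WS, $H+4\sqrt H$ channels suffice when $H$ is not known in advance.
\item Every on-line algorithm for UFBP uses at least $H+\Omega(\ln H)$ bins on some inputs.
\end{itemize}
The question posed in \cite{ws} is whether on-line UFBP has a better upper bound than on-line WS, as is the case off-line. The meaning of ``better'' is left open there, and we fix the following asymptotic version: \emph{are there an on-line algorithm for UFBP and a single function $f$ with $f(h)=o(\sqrt h)$ such that the algorithm uses at most $H(\sigma)+f(H(\sigma))$ bins on every input $\sigma$?} The answer is yes.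

\begin{theorem}\label{thm:one}
There are an on-line UFBP algorithm and a function $f(h)=o(\sqrt h)$ such that the algorithm uses at most $H(\sigma)+f(H(\sigma))$ bins on every input $\sigma$.
\end{theorem}

\begin{theorem}\label{thm:two}
There are an on-line UFBP algorithm, a function $f$ and a constant $C$ such that the algorithm uses at most $H(\sigma)+f(H(\sigma))$ bins on every input $\sigma$, and
\[
f(h)\le h^{2/5}\exp\Big(C\,\frac{\log h}{\log\log h}\Big)\qquad\text{for all large } h .
\]
In particular $H+H^{2/5+o(1)}$ bins suffice.
\end{theorem}

Both algorithms are deterministic. Theorem~\ref{thm:two} contains Theorem~\ref{thm:one}; we prove the latter separately because its proof is short, uses only the divergence of $\sum 1/p$ over primes, and shows in exact form the idea that Theorem~\ref{thm:two} uses in approximate form. We do not determine the optimal order of the loss, which lies between the lower bound $\Omega(\ln H)$ and the bound of Theorem~\ref{thm:two}.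

Section~\ref{sec:root} explains where the square root comes from and reduces both theorems to a problem with one parameter $K$. Section~\ref{sec:div} proves Theorem~\ref{thm:one}. Sections~\ref{sec:suit}--\ref{sec:end} prove Theorem~\ref{thm:two}: the idea, the estimate from the large sieve, the algorithm, its analysis, and the choice of parameters.

\section{Where the square root comes from}\label{sec:root}

The \emph{load} of a bin is the total size of its items, and its \emph{gap} is $1$ minus its load. The \emph{waste} of a family of bins is the sum of their gaps. For any family of bins,
\begin{equation}\label{eq:count}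
\text{number of bins}=\text{total load}+\text{waste},
\end{equation}
so every bound below is a bound on waste. Two simple routines control waste in two different ways.

\emph{Single-window bins.} Items of window $w$ go to bins that hold only such items, and a new bin is opened when the current one holds $w$ items. Because $w$ is an integer, $w$ items fill a bin exactly. Only the current bin of each window has a gap, so the waste is at most the number of windows treated in this way.

\emph{Next Fit.} One bin is current; an item that does not fit in it opens a new bin, which becomes current.

\begin{lemma}\label{lem:nf}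
Let $K\ge2$. Next Fit packs items with windows $w>K$ and total size $s'$ in at most $s'+2s'/K+1$ bins.
\end{lemma}

\begin{proof}
A bin is abandoned only when an item of size less than $1/K$ does not fit, so every bin but the last has load greater than $1-1/K$. The number of bins is therefore at most $s'/(1-1/K)+1$, and $1/(1-1/K)=1+1/(K-1)\le 1+2/K$ for $K\ge2$.
\end{proof}

Use single-window bins for $w\le K$ and Next Fit for $w>K$. On an input of total size $s$ this uses at most $s+2s/K+K+1$ bins, which is $s+O(\sqrt s)$ when $K$ has order $\sqrt s$. Both losses do occur. One item of each window $1,\dots,K$ opens $K$ bins, although the total size is at most $1+\log K$. And if the block ``$K$ items of window $K+1$, then one item of a huge window'' is repeated, Next Fit leaves a gap close to $1/(K+1)$ in every bin. An input that does both costs this algorithm a loss of order $K+s/K\ge2\sqrt s$. One may guess that the square root is forced: a bin seems either to be reserved for one window, at a cost of up to a whole bin per window, or to be mixed, and then to end with a gap as large as the item that failed to fit. The guess is wrong because a window can be served by reserving much less than a bin.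

We keep the loss $2s/K$ and work on the other term.

\begin{definition}
Let $K\ge2$ be an integer and $g\ge0$. An on-line algorithm has \emph{overhead $g$ at level $K$} if it uses at most $s+2s/K+g$ bins on every input of total size $s$.
\end{definition}

The best level depends on $s$, which is unknown. The remedy is to guess $s\le 4^r$ for $r=0,1,2,\dots$ in turn and to restart when the guess fails; the losses grow geometrically, so the last one dominates.

\begin{lemma}\label{lem:phases}
Suppose that for every $K\ge2$ some on-line algorithm $\mathcal A_K$ has overhead $g(K)$ at level $K$. Let $K_0,K_1,\dots\ge2$ be integers and put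
\[
F_r=\frac{2\cdot4^r}{K_r}+g(K_r),\qquad G(R)=\sum_{r=0}^R F_r,\qquad f(h)=G\big(\lfloor1+\log_4h\rfloor\big)\quad(h\ge1),
\]
and $f(0)=0$. Then some on-line algorithm uses at most $H(\sigma)+f(H(\sigma))$ bins on every input $\sigma$.
\end{lemma}

\begin{proof}
The algorithm works in phases $r=0,1,2,\dots$. Phase $r$ runs a fresh copy of $\mathcal A_{K_r}$ on fresh bins. It ends just before the first item that would bring the total size handled in the phase above $4^r$; that item has size at most $1\le4^{r+1}$ and starts phase $r+1$. So the size $s_r$ handled in phase $r$ is at most $4^r$, and the phase uses at most $s_r+F_r$ bins. Let $\sigma$ be nonempty and let $R$ be the last phase. The number of bins is at most $s(\sigma)+G(R)\le H(\sigma)+G(R)$. If $R\ge1$, then $s_{R-1}$ plus the size of the first item of phase $R$ exceeds $4^{R-1}$, so $4^{R-1}<H(\sigma)$ and $R\le\lfloor1+\log_4H(\sigma)\rfloor$. For $R=0$ this inequality holds because $H(\sigma)\ge1$. Since $F_r\ge0$, the function $G$ is nondecreasing, and the bound follows. The empty input uses no bins.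
\end{proof}

If $g(K)=K^\theta$, the two terms of $F_r$ balance at $K_r\approx4^{r/(1+\theta)}$, and then $f(h)$ has order $h^{\theta/(1+\theta)}$. The overhead $K+1$ gives the exponent $\frac12$. Theorem~\ref{thm:one} will come from an overhead $o(K)$, and Theorem~\ref{thm:two} from an overhead $K^{2/3+o(1)}$, since $\frac{2/3}{1+2/3}=\frac25$. From now on the windows $w>K$ are left to Next Fit, and the task is to pack the windows $w\le K$ with a waste of $1/K$ per finished bin and a total waste much smaller than $K$ in unfinished bins.

\section{Sharing bins through common divisors}\label{sec:div}

Suppose that one item of each of the windows $6$, $9$, $15$ arrives. Single-window bins spend three bins. Instead, cut one bin into three compartments of size $\frac13$ and give one to each window: the compartments are filled exactly by $2$, $3$ and $5$ items. Each window now holds in reserve at most $\frac13$ of a bin. In general, if $a$ divides $w$, a compartment of size $1/a$ is filled exactly by $w/a$ items of window $w$. We want $a$ large, so that the reserve is small, but we want few values of $a$, because each value may leave one bin with unassigned compartments. So we let $a$ range over a fixed interval $[L,D]$ and count the windows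 that have no divisor there.

\begin{proposition}\label{prop:div}
Let $K\ge2$ and $2\le L\le D$ be integers, and let $\nu(K,L,D)$ be the number of integers $w\le K$ with no divisor in $[L,D]$. Some on-line algorithm has overhead $1+D+K/L+\nu(K,L,D)$ at level $K$.
\end{proposition}

\begin{proof}
Windows $w>K$ go to Next Fit, in at most $s'+2s'/K+1$ bins if their total size is $s'$ (Lemma~\ref{lem:nf}). Windows $w\le K$ with no divisor in $[L,D]$ go to single-window bins, with waste at most $\nu(K,L,D)$. For every other $w\le K$ fix a divisor $a(w)\in[L,D]$. For each $a\in[L,D]$ use a separate family of \emph{$a$-bins}, each cut into $a$ compartments of size $1/a$. A window $w$ holds at most one compartment at a time, in an $a(w)$-bin, and puts its items there; after $w/a(w)$ items the compartment is exactly full and is given up. When an item of window $w$ arrives and $w$ holds no compartment, it receives an unused compartment of the current $a(w)$-bin, and a new $a(w)$-bin is opened only if there is none.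

A compartment is full, held or unused. Unused compartments lie in at most one bin for each $a$, so they waste at most $D$. Each of at most $K$ windows holds at most one compartment, of size at most $1/L$, so held compartments waste at most $K/L$. The claim follows from \eqref{eq:count}.
\end{proof}

\begin{lemma}\label{lem:oK}
Let $g(K)$ be the minimum of $1+D+K/L+\nu(K,L,D)$ over $2\le L\le D\le K$. Then $g(K)=o(K)$.
\end{lemma}

\begin{proof}
Let $Q$ be the product of the primes in $[L,D]$. A window with no divisor in $[L,D]$ is coprime to $Q$. Among any $Q$ consecutive integers exactly $\varphi(Q)=Q\prod_{p\mid Q}(1-1/p)$ are coprime to $Q$, and $[1,K]$ is covered by at most $K/Q+1$ such blocks, so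
\[
\nu(K,L,D)\le\Big(\frac KQ+1\Big)\varphi(Q)\le K\prod_{L\le p\le D}\Big(1-\frac1p\Big)+Q .
\]
Given $\varepsilon>0$, fix $L\ge\max(2,3/\varepsilon)$. The product is at most $\exp\big(-\sum_{L\le p\le D}1/p\big)$, and $\sum1/p$ diverges, so we can fix $D\ge L$ with product at most $\varepsilon/3$. For $K\ge D$ this gives $g(K)\le\frac23\varepsilon K+1+D+Q$. Here $D$ and $Q$ depend only on $\varepsilon$, so $g(K)\le\varepsilon K$ for all large $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $\mathcal A_K$ be the algorithm of Proposition~\ref{prop:div} with $L,D$ attaining the minimum $g(K)$. Put $K_0=2$, and for $r\ge1$ let $K_r$ minimize $2\cdot4^r/K+g(K)$ over $2\le K\le4^r$. (Both minima are over finite sets, so the algorithm can compute them.) Fix $\delta\in(0,1)$. For large $r$ the value $K=\lceil2^r/\delta\rceil$ lies in the range, so $F_r\le2\delta\,2^r+g(\lceil2^r/\delta\rceil)=2\delta\,2^r+o(2^r)$ by Lemma~\ref{lem:oK}. As $\delta$ is arbitrary, $F_r=o(2^r)$. If $F_r\le\varepsilon2^r$ for $r>r_0$, then $G(R)\le G(r_0)+2\varepsilon\,2^R$ for $R\ge r_0$, so $G(R)=o(2^R)$. With $R=\lfloor1+\log_4h\rfloor$ we have $2^R\le2\sqrt h$, and Lemma~\ref{lem:phases} gives $f(h)=o(\sqrt h)$.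
\end{proof}

\begin{remark}\label{rem:primes}
This overhead saves no power of $K$. A prime in $(D,K]$ has no divisor in $[L,D]$, so $g(K)\ge\pi(K)$, the number of primes up to $K$; and $\pi(K)=O(K^\theta)$ with $\theta<1$ would make $\sum1/p\le\sum_k\pi(2^{k+1})/2^k$ converge. A better method must serve prime windows too.
\end{remark}

\section{Gaps that suit a window}\label{sec:suit}

Write $\{x\}$ for the fractional part of $x$ and $\|x\|$ for the distance from $x$ to the nearest integer. If a bin has gap $p$ and receives items of window $w$ until no more fit, it takes $\lfloor wp\rfloor$ of them and ends with gap
\begin{equation}\label{eq:final}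
p-\frac{\lfloor wp\rfloor}{w}=\frac{\{wp\}}{w}.
\end{equation}
A compartment of size $p=1/a$ with $a\mid w$ is the case $\{wp\}=0$. But a finished bin is allowed to waste $1/K$, so $\{wp\}$ need only be small. Fix a \emph{scale} $W$ with $2\le W\le K$, consider the windows $w\in[W,2W)$, and put $\eta=W/K\le1$. We say that the gap $p$ \emph{suits} $w$ if $\{wp\}<\eta$. By \eqref{eq:final} the bin then ends with gap less than $\eta/W=1/K$.

\begin{example}\label{ex:pool}
Let $W=8$, $K=32$, $\eta=\frac14$. Five items of window $8$, four of window $9$ and three of window $10$, in three bins, leave the gaps $\frac38,\frac59,\frac7{10}$. The numerators of $\{wp\}$ are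
\[
\begin{array}{c|cccccccc}
w&8&9&10&11&12&13&14&15\\ \hline
3w\bmod8&\mathbf0&3&6&\mathbf1&4&7&2&5\\
5w\bmod9&4&\mathbf0&5&\mathbf1&6&\mathbf2&7&3\\
7w\bmod10&6&3&\mathbf0&7&4&\mathbf1&8&5
\end{array}
\]
and the bold entries are those with $\{wp\}<\frac14$. The three bins together suit five of the eight windows, among them the primes $11$ and $13$. For instance, four items of window $11$ in the first bin leave the gap $\frac38-\frac4{11}=\frac1{88}<\frac1{32}$.
\end{example}

This suggests keeping a \emph{pool} of $M$ partly filled bins, called \emph{tokens}, whose gaps are small. A window that needs space takes a token that suits it and fills it. If all gaps are at most about $2M/W$, then the $W$ windows of the scale hold in reserve about $2M$ in total. A window that no token suits must open a whole bin, so everything depends on how many such windows there are.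

The algorithm cannot choose the gaps exactly, because it does not choose the items. It can only stop filling a bin when the gap first enters a prescribed interval of length $1/W$, which no item of the scale can jump over. In this way it can keep the gaps $1/W$ apart, and we need a bound that holds for \emph{every} such pool. Some separation is necessary: if all gaps equal $\frac12$ and $\eta\le\frac12$, no odd window is suited, however many tokens there are. And unsuited windows cannot be ruled out altogether: for a given $w$ the gaps $(2i+\frac12)/w$ with $1\le i\le w/4$ are more than $1/W$ apart, and all have $\{wp\}=\frac12$.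

Lemma~\ref{lem:sieve} below shows that $N$ separated gaps leave at most about $TW/(N\eta^2)$ windows unsuited, where $T=K^{o(1)}$. The pool costs about $M$ and the unsuited windows cost about $TW/(M\eta^2)$, and these balance at
\[
M\approx\frac{\sqrt{TW}}{\eta}=\frac{\sqrt T\,K}{\sqrt W}.
\]
Up to the factor $\sqrt T$, this beats the cost $W$ of single-window bins when $W>K^{2/3}$, and at $W=K^{2/3}$ both costs are $K^{2/3}$. This is the source of the overhead $K^{2/3+o(1)}$.

\section{Few windows are unsuited}\label{sec:sieve}

Let $e(x)=e^{2\pi ix}$, and let $\tau(n)$ be the number of divisors of $n$. We use two facts from number theory.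

\begin{theorem}[Large sieve, dual form; Montgomery--Vaughan 1973, Selberg; see \cite{mont}]\label{thm:ls}
Let $0<\delta\le\frac12$, and let $x_1,\dots,x_N$ be reals with $\|x_i-x_k\|\ge\delta$ for $i\ne k$. Then for all complex $c_1,\dots,c_N$ and every finite nonempty set $J$ of consecutive integers,
\[
\sum_{n\in J}\Big|\sum_{i=1}^Nc_i\,e(nx_i)\Big|^2\le\big(|J|+\delta^{-1}\big)\sum_{i=1}^N|c_i|^2 .
\]
\end{theorem}

We need only $c_i=1$. Then $S(n)=\sum_ie(nx_i)$ has $|S(n)|^2\le N^2$ trivially, while the theorem says that the mean of $|S(n)|^2$ over any $J$ with $|J|\ge1/\delta$ is at most $2N$. So $|S(n)|$ is comparable to $N$ for only a small proportion of $n$.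

The second fact is Wigert's theorem, in the form $\log\tau(n)=O(\log n/\log\log n)$. Since $\log x/\log\log x$ increases for $x\ge16$, there is a constant $C_0$ with
\begin{equation}\label{eq:wigert}
\max_{n\le x}\tau(n)\le\exp\Big(C_0\frac{\log x}{\log\log x}\Big)\qquad(x\ge16).
\end{equation}
Put $T(K)=\max_{n\le18K^2}\tau(n)$, a nondecreasing function of $K$.

\begin{lemma}\label{lem:sieve}
Let $2\le W\le K$ be integers, $\eta=W/K$, $N\ge1$, and let $p_1,\dots,p_N$ be reals with $\|p_i-p_k\|\ge1/W$ for $i\ne k$. Let $B$ be the set of integers $w\in[W,2W)$ with $\{wp_i\}\ge\eta$ for all $i$. Then
\[
|B|\le\frac{84\,T(K)\,W}{N\eta^2}.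
\]
\end{lemma}

The mechanism is visible in one line when $\eta\ge\frac34$. Let $S(n)=\sum_ie(np_i)$. For $w\in B$ the $N$ points $e(wp_i)$ lie on an arc of angle $\pi/2$; rotating its midpoint to $1$ makes all real parts at least $\cos(\pi/4)$, so $|S(w)|^2\ge N^2/2$. The large sieve with $J=[W,2W)$ and $\delta=1/W$ gives $|B|N^2/2\le2WN$, that is, $|B|\le4W/N$. For small $\eta$ the points avoid only a short arc, and $S(w)$ may be small. But the points are still not evenly spread, and this shows at some higher frequency $m$, in the sum $\sum_ie(m\,wp_i)=S(mw)$. A bump function supported on the avoided arc tells us how to weight the frequencies. The price is that different pairs $(m,w)$ can have the same product $mw$, which brings in the divisor function.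

\begin{proof}
\emph{The bump.} Let $\psi$ be the $1$-periodic function with $\psi(\theta)=\max(0,1-|2\theta/\eta-1|)$ for $0\le\theta<1$: a tent of height $1$ over $[0,\eta]$. It is continuous and vanishes unless $0<\{\theta\}<\eta$. The tent is $2/\eta$ times the convolution of the indicator of $[0,\eta/2]$ with itself, and $\int_0^{\eta/2}e(-m\theta)\,d\theta=e(-m\eta/4)\sin(\pi m\eta/2)/(\pi m)$ for $m\ne0$. Hence the Fourier coefficients of $\psi$ are $\hat\psi(m)=e(-m\eta/2)\,\alpha_m$, where
\[
\alpha_0=\frac\eta2,\qquad\alpha_m=\alpha_{-m}=\frac\eta2\Big(\frac{\sin(\pi m\eta/2)}{\pi m\eta/2}\Big)^2\le\min\Big(\frac\eta2,\frac{2}{\pi^2m^2\eta}\Big)\quad(m\ge1),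
\]
by $|\sin x|\le\min(|x|,1)$. A continuous periodic function with absolutely summable coefficients equals its Fourier series everywhere. At $\theta=\eta/2$ this reads $\sum_{m\in\mathbb Z}\alpha_m=1$, so $\sum_{m\ge1}\alpha_m\le\frac12$.

\emph{A lower bound for each $w\in B$.} All $\psi(wp_i)$ vanish, so $0=\sum_i\psi(wp_i)=\sum_{m\in\mathbb Z}\hat\psi(m)S(mw)$. The term $m=0$ equals $N\eta/2$, and $|S(-n)|=|S(n)|$, so
\[
\frac{N\eta}2\le2\sum_{m\ge1}\alpha_m|S(mw)| .
\]
We truncate the sum in order to bound the products $mw$. Let $X=\lceil8/\eta^2\rceil$, so $X\le9/\eta^2$ because $\eta\le1$. As $|S|\le N$ and $\sum_{m>X}m^{-2}\le1/X$, the terms $m>X$ contribute to the right side at most $\frac{4N}{\pi^2\eta X}\le\frac N{2\eta X}\le\frac{N\eta}{16}$. Hence $\sum_{1\le m\le X}\alpha_m|S(mw)|\ge\frac12\big(\frac12-\frac1{16}\big)N\eta=\frac7{32}N\eta$, and the Cauchy--Schwarz inequality with weights $\alpha_m$ of total at most $\frac12$ gives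
\begin{equation}\label{eq:lower}
\frac{49}{1024}N^2\eta^2\le\frac12\sum_{1\le m\le X}\alpha_m|S(mw)|^2\qquad(w\in B).
\end{equation}

\emph{An upper bound for the sum over $w$.} The weights decay with $m$ while the range of $mw$ grows, so we treat the blocks $2^k\le m<2^{k+1}$ separately. In block $k$ the product $n=mw$ lies in $J_k=[2^kW,2^{k+2}W)$, a set of $3\cdot2^kW$ consecutive integers. A given $n$ comes from at most $\tau(n)$ pairs $(m,w)$, and $n<2XW\le18W/\eta^2=18K^2/W\le18K^2$, so $\tau(n)\le T(K)$. Theorem~\ref{thm:ls} with $\delta=1/W\le\frac12$ gives
\[
\sum_{\substack{2^k\le m<2^{k+1}\\ m\le X}}\ \sum_{W\le w<2W}|S(mw)|^2\le T(K)\sum_{n\in J_k}|S(n)|^2\le T(K)\,(3\cdot2^kW+W)N\le4\,T(K)\,2^kWN .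
\]
This is the only use of the separation. In block $k$ we have $\alpha_m\le\beta_k:=\min\big(\frac\eta2,\frac2{\pi^24^k\eta}\big)$, and $\sum_{k\ge0}2^k\beta_k<2$. Indeed, the powers $2^k\le1/\eta$ have sum less than $2/\eta$, so these $k$ contribute less than $\frac2\eta\cdot\frac\eta2=1$; and $\sum_{2^k>1/\eta}2^{-k}<2\eta$, so the other $k$ contribute less than $\frac2{\pi^2\eta}\cdot2\eta<1$. Summing \eqref{eq:lower} over $w\in B$,
\[
|B|\cdot\frac{49}{1024}N^2\eta^2\le\frac12\cdot4\,T(K)WN\sum_{k\ge0}2^k\beta_k\le4\,T(K)WN ,
\]
and $4096/49<84$.
\end{proof}

\section{The algorithm at one scale}\label{sec:alg}

Fix integers $2\le W\le K$ and put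
\[
T=T(K),\qquad\eta=\frac WK,\qquad M=\Big\lceil\frac{22\sqrt{TW}}{\eta}\Big\rceil\ \ (\ge22).
\]
This section and the next prove the following.

\begin{proposition}\label{prop:scale}
Some on-line algorithm packs every sequence of items with windows in $[W,2W)$ and total size $s_W$ in at most $s_W+2s_W/K+5M$ bins.
\end{proposition}

If $M>W/4$, single-window bins waste at most $W<4M$, and the proposition holds. Assume from now on that $M\le W/4$.

\subsection*{Cells and kinds of bins}
The \emph{cells} are the intervals
\[
I_j=\Big[\frac{2j}W,\frac{2j+1}W\Big),\quad j=1,\dots,M,\qquad\text{and}\qquad P=\frac{2M+1}W
\]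
is the right end of the last cell; $P\le\frac12+\frac1W\le1$. A cell has length $1/W$, so that a shrinking gap cannot jump over it, and every second interval is skipped, so that gaps in different cells are separated: if $p,p'$ lie in different cells, then $1/W<|p-p'|<(2M-1)/W<\frac12$, and therefore
\begin{equation}\label{eq:sep}
\|p-p'\|=|p-p'|>1/W .
\end{equation}
A bin is \emph{closed} when the algorithm has finished with it. An unfinished bin is of one of three kinds.
\begin{itemize}
\item A \emph{token} sits in a cell and waits; it receives no items. The tokens form the pool, which is \emph{full} when all $M$ cells are occupied.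
\item A \emph{private} bin belongs to one window and receives only its items. It is \emph{short} if its gap is less than $P$ and \emph{long} otherwise.
\item A \emph{raw} bin is material for a future token. At most one raw bin is \emph{active}; it has a \emph{target cell} and receives items of any window.
\end{itemize}

\subsection*{Rules}
An arriving item of window $w$ is handled by the first rule that applies. Free choices are made by any fixed convention.
\begin{itemize}
\item[(R1)] \emph{$w$ has a private bin.} Put the item there. If the gap is now less than $1/w$, close the bin.
\item[(R2)] \emph{The gap of some token suits $w$.} One such token leaves the pool (a \emph{departure}) and becomes the private bin of $w$. Put the item there.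
\item[(R3)] \emph{The pool is not full.} If no raw bin is active, activate one, opening an empty raw bin if there is no raw bin at all, and give it an empty cell as target. Put the item in the active bin. If its gap is now below the right end of the target cell, the bin becomes a token in that cell (a \emph{landing}).
\item[(R4)] \emph{Otherwise} open an empty bin as the private bin of $w$ and put the item there.
\end{itemize}
So an unsuited window pays for a whole bin only when the pool is full; while the pool has vacancies, the items of unsuited windows are used to build tokens.

\subsection*{Epochs}
Lemma~\ref{lem:sieve} bounds the number of windows unsuited by one \emph{fixed} pool. Under (R1)--(R4) the pool keeps changing. A window may be unsuited at some moment, open a long private bin, and never appear again; nothing in these rules prevents such bins from piling up, one for each of $W$ windows. We therefore cut time into periods during which more than half of the pool stays fixed, and we recycle the long bins at the end of each period.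
\begin{itemize}
\item[(E)] When a landing makes the pool full and no epoch is in progress, an \emph{epoch} starts; the $M$ tokens present are its \emph{initial tokens}. The epoch ends with the step in which the $\lceil M/2\rceil$-th initial token departs. At the end of that step every long private bin is \emph{released}: it becomes a raw bin that is not active.
\end{itemize}
Figure~\ref{fig:life} shows all transitions. Short private bins are never released, so a token that departs never returns to the pool.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\node[draw,rounded corners] (new) at (0,0.9) {empty};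
\node[draw,rounded corners] (raw) at (3,1.8) {raw};
\node[draw,rounded corners] (tok) at (6.6,1.8) {token};
\node[draw,rounded corners] (long) at (3,0) {long private};
\node[draw,rounded corners] (short) at (6.6,0) {short private};
\node[draw,rounded corners] (closed) at (9.6,0) {closed};
\draw[->] (new) -- node[above] {(R3)} (raw);
\draw[->] (new) -- node[below left] {(R4)} (long);
\draw[->] (raw) -- node[above] {landing (R3)} (tok);
\draw[->] (tok) -- node[right] {departure (R2)} (short);
\draw[->] (long) -- node[right] {release (E)} (raw);
\draw[->] (long) -- node[below] {(R1)} (short);
\draw[->] (short) -- node[below] {(R1)} (closed);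
\end{tikzpicture}
\caption{The life of a bin at one scale. A raw bin is filled with arbitrary items until its gap enters its target cell; it then waits as a token until a window that it suits takes it and fills it. A window that a full pool does not suit opens a private bin of its own; if this bin is still long when the epoch ends, it is recycled as a raw bin.}
\label{fig:life}
\end{figure}

\begin{lemma}\label{lem:inv}
Every item fits where the rules put it, rule \textup{(R4)} is used only during epochs, and after every step:
\begin{itemize}
\item[(a)] each window $w$ has at most one private bin, and its gap is at least $1/w$;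
\item[(b)] each token has its gap in its cell, and different tokens are in different cells;
\item[(c)] the active raw bin, if any, has an empty target cell and a gap at least the right end of that cell, and every other raw bin has gap at least $P$;
\item[(d)] if the pool is full, an epoch is in progress.
\end{itemize}
\end{lemma}

\begin{proof}
At the start there are no bins and (a)--(d) hold. Assume that they hold before an item of window $w$ arrives.

(R1) The item fits by (a), and the bin stays private only if its gap is still at least $1/w$. Nothing else changes.

(R2) The token has gap at least $2/W\ge2/w$ by (b), so the item fits and leaves a gap at least $1/w$; and $w$ had no private bin. A departure only empties a cell, so (b) and (c) persist. If the epoch ends, the released bins have gap at least $P$, as (c) requires. The pool has just lost a token, so it is not full and (d) holds.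

(R3) If a bin must be activated, an empty cell exists, and the gap of the bin is at least $P$ (by (c), or because $1\ge P$), hence at least the right end of any cell. So the active bin has an empty target $I_j$ and gap at least $(2j+1)/W>1/w$. The item fits, and the new gap is at least $(2j+1)/W-1/w\ge2j/W$. Either it is still at least $(2j+1)/W$ and (c) persists, or it lies in $I_j$ and the bin lands in an empty cell, which preserves (b). If the landing fills the pool, an epoch is in progress or starts, by (E).

(R4) The new gap is $1-1/w\ge1/w$, and $w$ had no private bin. The pool is full, so an epoch is in progress by (d).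
\end{proof}

\section{Counting the waste}\label{sec:count}

\begin{lemma}\label{lem:closed}
The closed bins waste at most $2s_W/K$.
\end{lemma}

\begin{proof}
A bin is closed by (R1), at the end of a period in which it was private to one window $w$. If the period began with (R4), the bin holds only items of window $w$ and closes with gap $0$. If it began with (R2), at a gap $p$ that suits $w$, the bin closes with gap $\{wp\}/w<\eta/W=1/K$ by \eqref{eq:final}. So every closed bin has gap less than $1/K$ and load greater than $1-1/K\ge\frac12$. There are at most $2s_W$ such bins.
\end{proof}

\begin{lemma}\label{lem:long}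
After every step there are at most $M/2$ long private bins, and at most $M/2$ bins are released at the end of an epoch.
\end{lemma}

\begin{proof}
Consider a moment between two steps and a long private bin. Gaps never increase and tokens have gaps less than $P$, so this bin was never a token; it was opened by (R4) and has been private since. It was opened during some epoch, by Lemma~\ref{lem:inv}. If that epoch had ended, the bin would have been long at its end and would have been released. So that epoch is in progress. By Lemma~\ref{lem:inv}(a), different long private bins belong to different windows, and it suffices to bound the set $U$ of windows that have used (R4) since the current epoch started.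

At most $\lceil M/2\rceil-1$ initial tokens have departed, so $N\ge M/2$ of them are still in the pool. They have been there since the epoch started, with unchanged gaps $p_1,\dots,p_N$. When $w\in U$ used (R4), rule (R2) did not apply, so $\{wp_i\}\ge\eta$ for all $i$. The gaps are separated by \eqref{eq:sep}, and Lemma~\ref{lem:sieve} with $TW/\eta^2\le M^2/484$ gives
\[
|U|\le\frac{84\,TW}{(M/2)\,\eta^2}\le\frac{168}{484}\,M\le\frac M2 .
\]
The step that ends an epoch uses (R2), which creates a short private bin and touches no other private bin. So the released bins were long before that step, and there are at most $M/2$ of them.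
\end{proof}

Released bins are nearly as wasteful as long private bins, so we must show that they are consumed. An epoch releases at most $M/2$ bins and creates at least $M/2$ vacancies in the pool, and each vacancy is filled by a raw bin. The constant $22$ in $M$ is chosen to make the first number no larger than the second.

\begin{lemma}\label{lem:raw}
After every step there are at most $M+1$ raw bins.
\end{lemma}

\begin{proof}
Let $\rho$ be the number of raw bins. It changes in three ways: an opening in (R3) raises it from $0$ to $1$; a landing lowers it by $1$; a release raises it by at most $M/2$ (Lemma~\ref{lem:long}). Thus, in a period without release, $\rho$ never exceeds the larger of $1$ and its value at the start of the period.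

Let $\rho_k$ be the value of $\rho$ when epoch $k$ starts. Up to the start of epoch $1$ there is no release, so $\rho\le1$ throughout and $\rho_1\le1$. We claim $\rho_{k+1}\le\max(\rho_k,M/2+1)$. Between the starts of epochs $k$ and $k+1$ there is exactly one release. Suppose first that no raw bin is opened in this period. The pool is full at both ends, so the number of landings equals the number of departures, which is at least $\lceil M/2\rceil$; hence $\rho_{k+1}\le\rho_k+M/2-\lceil M/2\rceil\le\rho_k$. Suppose next that a raw bin is opened. Then $\rho=1$ at that moment. It stays at most $1$ until the release, if that is still to come, and at most $M/2+1$ afterwards; hence $\rho_{k+1}\le M/2+1$. This proves the claim, and by induction $\rho_k\le M/2+1$ for all $k$.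

So $\rho\le M/2+1$ during every epoch, $\rho\le M+1$ right after its release, and $\rho\le M+1$ from then until the next epoch starts or the input ends.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:scale}]
It remains to add up the waste in the case $M\le W/4$. There are at most $M$ tokens, $M+1$ raw bins (Lemma~\ref{lem:raw}) and $M/2$ long private bins (Lemma~\ref{lem:long}), each with gap at most $1$. Short private bins may be many, but there is at most one for each of the $W$ windows and each has gap less than $P$, so they waste at most $WP=2M+1$. The unfinished bins therefore waste at most $\frac92M+2\le5M$, since $M\ge22$. Lemma~\ref{lem:closed} and \eqref{eq:count} complete the proof.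
\end{proof}

\section{Proof of Theorem~\ref{thm:two}}\label{sec:end}

\begin{proposition}\label{prop:level}
For every $K\ge2$ some on-line algorithm has overhead $g(K)=400\sqrt{T(K)}\,K^{2/3}$ at level $K$.
\end{proposition}

\begin{proof}
Let $W_0$ be the power of $2$ with $K^{2/3}\le W_0<2K^{2/3}$; then $W_0\ge2$. Split the items by window into classes with separate bins. Windows $w>K$ go to Next Fit. Windows $w\le K$ with $w<W_0$ go to single-window bins, with waste at most $W_0$. For each power of two $W\in[W_0,K]$, the windows $w\le K$ in $[W,2W)$ go to the algorithm of Proposition~\ref{prop:scale}, whose parameter we now call $M_W$. The terms $2s'/K$ of Lemma~\ref{lem:nf} and $2s_W/K$ add up to at most $2s/K$, so the overhead is at most $1+W_0+5\sum_WM_W$. With $T=T(K)$ we have $M_W\le1+22\sqrt T\,K/\sqrt W\le23\sqrt T\,K/\sqrt W$, and over powers of two $W\ge W_0$,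
\[
\sum_W\frac1{\sqrt W}\le\frac{W_0^{-1/2}}{1-2^{-1/2}}\le3.42\,K^{-1/3}.
\]
Hence $5\sum_WM_W\le5\cdot23\cdot3.42\sqrt T\,K^{2/3}\le394\sqrt T\,K^{2/3}$, and $1+W_0\le3K^{2/3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Apply Lemma~\ref{lem:phases} to these algorithms with $K_0=2$ and $K_r=\lceil4^{3r/5}\rceil$ for $r\ge1$. The sequence $K_r$ is nondecreasing, and $4^{3r/5}\le K_r\le2\cdot4^{3r/5}$ for all $r\ge0$. Hence for $r\le R$,
\[
F_r\le2\cdot4^{2r/5}+400\cdot2^{2/3}\sqrt{T(K_r)}\;4^{2r/5}\le640\sqrt{T(K_R)}\;4^{2r/5},
\]
and summing the geometric series gives $G(R)\le C_1\sqrt{T(K_R)}\,4^{2R/5}$ with an absolute constant $C_1$. Take $R=\lfloor1+\log_4h\rfloor$, so that $4^R\le4h$. Then $18K_R^2\le72\,(4h)^{6/5}\le h^2$ for large $h$, and \eqref{eq:wigert} with $x=h^2$ gives $T(K_R)\le\exp(2C_0\log h/\log\log h)$. Therefore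
\[
f(h)=G(R)\le C_1\,4^{2/5}\,h^{2/5}\exp\Big(C_0\frac{\log h}{\log\log h}\Big)\le h^{2/5}\exp\Big((C_0+1)\frac{\log h}{\log\log h}\Big)
\]
for all large $h$, because $\log h/\log\log h\to\infty$. This is the theorem with $C=C_0+1$; the exponential factor equals $h^{C/\log\log h}=h^{o(1)}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{mont}
H.~L. Montgomery, \emph{The analytic principle of the large sieve}, Bull. AMS \textbf{84} (1978).

\bibitem{ws}
\emph{Windows Scheduling as a Restricted Version of Bin Packing},
\texttt{https://cs.idc.ac.il/\textasciitilde tami/Papers/WSasBP\_TALG.pdf}.

\end{thebibliography}
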